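# A finite 2-class tower whose one-prime tame enlargements are all infinite

## 1. The guess that one extra prime can always be made harmless

Fix a prime $l$ and a number field $k$. For a set $T$ of places of $k$, let $k_T$ be the maximal $l$-extension of $k$ unramified outside $T$, inside a fixed algebraic closure, and put $G_{k,T}=\mathrm{Gal}(k_T/k)$. A real place that becomes complex counts as ramified. Let $S$ be the set of all places of $k$ not dividing $l$, including the infinite ones, so that $k_S$ is the maximal tame $l$-extension of $k$. For each $\mathfrak p\in S$ choose a prime of $k_S$ above it and let $I_{\mathfrak p}\subseteq G_{k,S}$ be its inertia group. For a finite subset $T\subseteq S$ let $\xi_{k,T}=\{I_{\mathfrak p}\mid \mathfrak p\in S,\ \mathfrak p\notin T\}$, write $\xi_k=\xi_{k,\emptyset}$, and let $N_{k,T}$ be the closed normal subgroup generated by $\xi_{k,T}$. Killing these inertia groups leaves exactly the extension unramified outside $T$, so $G_{k,S}/N_{k,T}=G_{k,T}$. Write $N_{k,(\mathfrak p)}=N_{k,\{\mathfrak p\}}$.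 For $T=\emptyset$ we get $G_{k,\emptyset}$, the Galois group of the maximal unramified $l$-extension.

The question comes from the paper "Unramified Subextensions of Ray Class Field Towers". Suppose that, whenever we drop one $I_{\mathfrak p}$ ($\mathfrak p$ a finite prime not dividing $l$) from $\xi_k$, the remaining ones generate a closed normal subgroup $N_{k,(\mathfrak p)}$ of infinite index in $G_{k,S}$. Does the closed normal subgroup generated by all of $\xi_k$ have infinite index? In other words: if $G_{k,\{\mathfrak p\}}$ is infinite for every finite $\mathfrak p\nmid l$, must $G_{k,\emptyset}$ be infinite?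

The answer one would first guess is yes. Read it in contrapositive form: if $G_{k,\emptyset}$ is finite, then some $\mathfrak p$ has $G_{k,\{\mathfrak p\}}$ finite. We may choose $\mathfrak p$, and Chebotarev's theorem offers infinitely many primes with any prescribed Frobenius class. Surely one of them does little damage. Let us test this.

One local fact is used throughout. If $\mathfrak p\nmid l$ is finite, then in a pro-$l$ extension of the completion $k_{\mathfrak p}$ the wild inertia group is trivial, because it is pro-$p$ with $p\ne l$. So inertia is tame: it is procyclic, generated by some $\tau$, and every Frobenius lift $\sigma$ satisfies $\sigma\tau\sigma^{-1}=\tau^{N\mathfrak p}$.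

**Test 1: $k=\mathbb Q$, any $l$.** Since $\mathbb Q$ has no proper extension unramified at all finite primes, $G_{\mathbb Q,\emptyset}=1$. For a prime $p\ne l$, the group $X=G_{\mathbb Q,\{p\}}$ is generated by the inertia groups at $p$, which are procyclic and conjugate to each other. Hence $X/\Phi(X)$ is cyclic, so $X$ is procyclic, hence abelian, hence a quotient of $(\mathbb Z/p)^*$. It is finite for every $p$.

**Test 2: $k=\mathbb Q(\sqrt{-5})$, $l=2$.** The class group has order $2$: the Minkowski bound is below $3$, and the prime above $2$ is not principal because $x^2+5y^2=2$ has no integral solution. So $G_{k,\emptyset}$ has abelianization $C_2$, hence is cyclic of order $2$, and $k_\emptyset=K=\mathbb Q(i,\sqrt5)$. (Indeed $K=k(\sqrt5)$ is unramified over $k$ at $2$, since $5\equiv1\bmod 4$, and $K=k(i)$ is unramified over $k$ at $5$.) Let $\mathfrak p$ be a prime above $3$. As $-5\equiv1\bmod 3$, its residue field is $\mathbb F_3$; as $5\equiv2$ is not a square mod $3$, it is inert in $K$, with one prime $\mathfrak P$ above it and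 residue field $\mathbb F_9$. Consider
$$\mathcal O_K^*\to(\mathcal O_K/\mathfrak P)^*\to Cl_{\mathfrak P}(K)\to Cl(K)\to 0 .$$
Let $\varepsilon=(1+\sqrt5)/2$. The Frobenius of $\mathbb F_9/\mathbb F_3$ sends $\sqrt5$ to $-\sqrt5$, so in $\mathbb F_9$ we have $\varepsilon^{4}=\varepsilon\cdot\varepsilon^3=\frac{1+\sqrt5}2\cdot\frac{1-\sqrt5}2=-1$. Thus $\varepsilon$ has order $8$ and generates $\mathbb F_9^*$, so $Cl_{\mathfrak P}(K)=Cl(K)$. This has odd order, since an unramified quadratic extension of $K$, together with its conjugates over $k$, would enlarge $k_\emptyset$. So $K$ has no quadratic extension unramified outside $\mathfrak P$, and $G_{k,\{\mathfrak p\}}=G_{k,\emptyset}\cong C_2$.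

The guess survives both tests, and part (ii) of Theorem 2 below shows that it survives in two large families. Nevertheless it is wrong, already for $l=2$ and
$$k=\mathbb Q(\sqrt{-466851}),\qquad 466851=3\cdot7\cdot43\cdot11\cdot47 .$$

To state the result, let $q_0,\dots,q_4$ be distinct primes, all $\equiv3\pmod4$, with indices in $\mathbb Z/5$, such that
$$\left(\frac{-q_j}{q_i}\right)=-1\iff j-i\in\{1,2\}\qquad(i\neq j),\tag{R}$$
and let $k=\mathbb Q(\sqrt{-q_0q_1q_2q_3q_4})$, $l=2$.

**Theorem 1.** For every such $k$: (a) $G_{k,\{\mathfrak p\}}$ is infinite for every finite prime $\mathfrak p\nmid 2$; (b) $G_{k,\emptyset}$ is finite. Hence the implication in the question is false.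

**Theorem 2.** (i) There are infinitely many such $k$. For each of them and every set $T$ of finite primes of $k$ not above $2$: $G_{k,T}$ is finite $\iff T=\emptyset$.
(ii) Let $k$ be any number field and $l$ any prime, and suppose that $\mu_l\not\subset k$ or that $G_{k,\emptyset}$ is cyclic. If $G_{k,\emptyset}$ is finite, then $G_{k,\{\mathfrak p\}}$ is finite for some finite $\mathfrak p\nmid l$.

## 2. Fields without $\mu_l$, and cyclic towers

We prove Theorem 2(ii). Let $G_{k,\emptyset}$ be finite.

**Case $\mu_l\not\subset k$.** The purpose is to find a prime that cannot ramify at all in an $l$-extension. Chebotarev's theorem for $k(\mu_l)\ne k$ gives a finite $\mathfrak p\nmid l$ with $q=N\mathfrak p\not\equiv1\pmod l$. Let $G$ be a decomposition group at $\mathfrak p$ in $G_{k,\{\mathfrak p\}}$, with inertia $\langle\tau\rangle$ (closed, procyclic) and Frobenius lift $\sigma$, so $\sigma\tau\sigma^{-1}=\tau^q$. The group $\langle\tau\rangle/\langle\tau^l\rangle$ has order $1$ or $l$, so the order of its automorphism group divides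 $l-1$, and the pro-$l$ group $G$ acts trivially on it. Hence $\tau^{q-1}\in\langle\tau^l\rangle$. As $l\nmid q-1$, $\tau\in\langle\tau^l\rangle$. A pro-$l$ procyclic group equal to its subgroup of $l$-th powers is trivial, so $\tau=1$. Thus $k_{\{\mathfrak p\}}/k$ is unramified everywhere and $G_{k,\{\mathfrak p\}}=G_{k,\emptyset}$ is finite.

**Case $G_{k,\emptyset}$ cyclic.** The purpose is to find a prime with only one prime above it in $K=k_\emptyset$. By Chebotarev choose $\mathfrak p\nmid l$ whose Frobenius generates $\mathrm{Gal}(K/k)$. Then exactly one prime $\mathfrak P$ of $K$ lies above $\mathfrak p$. Put $X=\mathrm{Gal}(k_{\{\mathfrak p\}}/K)$. The inertia groups above $\mathfrak p$ lie in $X$, since $K/k$ is unramified. The subgroup they generate is normal in $G_{k,\{\mathfrak p\}}$, and its fixed field is an unramified $l$-extension of $k$ containing $K$, hence equals $K$. So $X$ is generated by these inertia groups. They all lie above the single prime $\mathfrak P$, so they are conjugate in $X$ and have the same image in $X/\Phi(X)$;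 each is procyclic. Hence $X/\Phi(X)$ is cyclic and $X$ is procyclic, in particular abelian. Since $k_{\{\mathfrak p\}}/K$ is tamely ramified at $\mathfrak P$ and unramified elsewhere, $X$ is a quotient of the ray class group of $K$ modulo $\mathfrak P$, which is finite. So $G_{k,\{\mathfrak p\}}$ is finite. $\square$

Where does this stop? Suppose $\mu_l\subset k$ and $G=G_{k,\emptyset}$ is finite but not cyclic. The decomposition group of $\mathfrak p$ in $G$ is cyclic, hence proper, whatever $\mathfrak p$ we choose. So $K$ has $g\ge2$ primes above $\mathfrak p$, and the argument bounds the number of generators of $X$ only by $g$. The group $X^{ab}$ is still finite, by ray class field theory, but $X$ is no longer forced to be abelian, and finiteness of $X^{ab}$ does not give finiteness of $X$. That is where to look for a counterexample: $l=2$ (so that $\mu_l\subset k$) and a noncyclic tower.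

## 3. Generators against relations over an imaginary quadratic field

For a pro-$2$ group $\Gamma$ put $d(\Gamma)=\dim H^1(\Gamma,\mathbb F_2)$, the minimal number of generators, and $r(\Gamma)=\dim H^2(\Gamma,\mathbb F_2)$, the number of relations. The Golod–Shafarevich theorem in Gaschütz–Vinberg form (Serre, *Cohomologie galoisienne*, Ch. I, §4, Annexe) says: a nontrivial finite $2$-group satisfies $r>d^2/4$. So we count relations.

**Lemma 3.** Let $k$ be an imaginary quadratic field with $\mathcal O_k^*=\{\pm1\}$, let $l=2$, and let $T=\emptyset$ or $T=\{\mathfrak p\}$ with $\mathfrak p\nmid2$ finite. Suppose $\Gamma=G_{k,T}$ is finite, $d=d(\Gamma)$, $r=r(\Gamma)$. If $T=\{\mathfrak p\}$, then $r=d$. If $T=\emptyset$, then $r\le d+1$.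

*Proof.* Let $K=k_T$, a finite extension of $k$ with group $\Gamma$. Let $U$ be the subgroup of the idele group $J_K$ that is the product of $K_w^*$ for $w\mid\infty$, of the one-units $U_w^1$ for $w$ above $T$, and of the units $U_w$ for all other $w$. Put $E=K^*\cap U$ and let $C_K$ be the idele class group.

**Step 1.** This step shows that the cokernel of $U\to C_K$ is harmless. The group $J_K/K^*U$ is a finite ray class group. It has odd order. Otherwise $K$ would have a quadratic extension unramified outside the primes above $T$. Since $K/k$ is Galois, its conjugates over $k$ are also quadratic over $K$, and their compositum is a $2$-extension of $k$, unramified outside $T$ and strictly larger than $K=k_T$. So $J_K/K^*U$ has trivial Tate cohomology for the $2$-group $\Gamma$.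

**Step 2.** This step shows that all $\hat H^n(\Gamma,U)$ vanish. Tate cohomology of a finite group commutes with products, and for each place $v$ of $k$ the factors over $v$ form a module induced from a decomposition group $\Gamma_w$. By Shapiro's lemma we need only look at one $w$ over each $v$. If $w$ is finite and not above $T$, then $K_w/k_v$ is unramified and units are cohomologically trivial in unramified extensions. If $w\mid\mathfrak p$, then $U^1_w$ is pro-$p$ with $p$ odd, so multiplication by $2$ is bijective on it, while $\Gamma_w$ is a $2$-group. Infinite places have trivial decomposition group because $k$ is imaginary.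

**Step 3.** This step computes $H_2(\Gamma,\mathbb Z)$. From the exact sequence $0\to E\to U\to C_K\to J_K/K^*U\to0$, Steps 1 and 2, and Tate's theorem $\hat H^{n-2}(\Gamma,\mathbb Z)\cong\hat H^{n}(\Gamma,C_K)$,
$$\hat H^0(\Gamma,E)\cong\hat H^{-1}(\Gamma,U/E)\cong\hat H^{-1}(\Gamma,C_K)\cong\hat H^{-3}(\Gamma,\mathbb Z)=H_2(\Gamma,\mathbb Z).\tag{1}$$
Here $\hat H^0(\Gamma,E)$ is a quotient of $E^\Gamma$. If $T=\{\mathfrak p\}$, then $E^\Gamma$ consists of the units of $k$ congruent to $1$ mod $\mathfrak p$. These units are among $\pm1$, and $-1\not\equiv1$ since $\mathfrak p\nmid2$. So $E^\Gamma=1$ and $H_2(\Gamma,\mathbb Z)=0$. If $T=\emptyset$, then $E^\Gamma=\{\pm1\}$ and $H_2(\Gamma,\mathbb Z)$ has order at most $2$.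

**Step 4.** This step passes to $\mathbb F_2$. By universal coefficients,
$$r=\dim H_2(\Gamma,\mathbb F_2)=\dim H_2(\Gamma,\mathbb Z)/2+\dim H_1(\Gamma,\mathbb Z)[2]=\dim H_2(\Gamma,\mathbb Z)/2+d,$$
because $H_1(\Gamma,\mathbb Z)=\Gamma^{ab}$ is a finite abelian $2$-group and $\dim\Gamma^{ab}[2]=\dim\Gamma^{ab}/2=d$. $\square$

Now compare with Golod–Shafarevich. If $d(G_{k,\emptyset})\ge4$, then every $G_{k,\{\mathfrak p\}}$ is infinite: it surjects onto $G_{k,\emptyset}$, so it has $d\ge4$, and if it were finite, then $d=r>d^2/4$ would give $d<4$. On the other hand, if $G_{k,\emptyset}$ is finite and nontrivial, then $d+1\ge r>d^2/4$, which forces $d\le4$ (for $d\ge5$ we have $d^2/4\ge d+1$). So if we want (a) by this argument and (b) to have a chance, we must take $d(G_{k,\emptyset})=4$ exactly. By genus theory an imaginary quadratic field with $t$ ramified primes has $d(G_{k,\emptyset})=t-1$; so we want five ramified primes.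

## 4. Five primes arranged in a circle

Since $-1$ is a non-residue modulo each $q_i\equiv3\pmod4$, condition (R) says: $q_j$ is a square mod $q_i$ iff $j-i\in\{1,2\}$. By quadratic reciprocity, for $i\ne j$,
$$\left(\frac{-q_j}{q_i}\right)\left(\frac{-q_i}{q_j}\right)=\left(\frac{q_j}{q_i}\right)\left(\frac{q_i}{q_j}\right)=-1 .$$
So for each pair exactly one of the two primes is a square modulo the other. Draw an arrow $i\to j$ if $q_j$ is a square mod $q_i$: we get a tournament on five points, and (R) asks that it be the circular one, in which $i$ points to $i+1$ and $i+2$. As $j-i\in\{1,2\}$ iff $i-j\notin\{1,2\}$, condition (R) for $(i,j)$ is equivalent to (R) for $(j,i)$. Hence we may choose $q_0,q_1,\dots$ successively: given $q_0,\dots,q_{m-1}$, the prime $q_m$ must satisfy $q_m\equiv3\pmod4$ and lie in a prescribed square or non-square class modulo each earlier $q_i$. By Dirichlet's theorem there are infinitely many choices at each stage.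

**Example.** Take $(q_0,\dots,q_4)=(3,7,43,11,47)$, all $\equiv3\pmod4$. Mod $3$, where the square is $1$: $7,43\equiv1$, and $11,47\equiv2$. Mod $7$, where the squares are $1,2,4$: $43\equiv1$ and $11\equiv4$ are squares; $47\equiv5$ and $3$ are not. Mod $11$, where the squares are $1,3,4,5,9$: $47\equiv3$ and $3$ are squares; $7$ and $43\equiv10$ are not. This settles every pair meeting $\{3,7,11\}$. For the last pair, $47\equiv4$ is a square mod $43$, as required for $(i,j)=(2,4)$. So (R) holds, and $3\cdot7\cdot43\cdot11\cdot47=466851$.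

**The genus field.** From now on $k$ is as in Theorem 1. As $-q_0\cdots q_4\equiv1\pmod4$, exactly the $q_i$ ramify in $k/\mathbb Q$. Let
$$M=\mathbb Q(\sqrt{-q_0},\dots,\sqrt{-q_4}),$$
of degree $32$. It contains $k$, because the product of the five square roots squares to $-q_0\cdots q_4$. Since $-q_i\equiv1\pmod4$, the prime $2$ is unramified in $M$, and $q_i$ ramifies only in the factor $\mathbb Q(\sqrt{-q_i})$, so it has ramification index $2$ in $M/\mathbb Q$, as in $k/\mathbb Q$. Since $k$ is imaginary, $M/k$ is unramified everywhere, with group $C_2^4$. So $M\subseteq k_\emptyset$ and $d(G_{k,\emptyset})\ge4$.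

**Proof of Theorem 1(a).** We have $\mathcal O_k^*=\{\pm1\}$, since $k$ is imaginary quadratic with five ramified primes and so differs from $\mathbb Q(i)$ and $\mathbb Q(\sqrt{-3})$. Let $\mathfrak p\nmid2$ be finite and suppose $\Gamma=G_{k,\{\mathfrak p\}}$ is finite. As $\Gamma$ surjects onto $G_{k,\emptyset}$, $d(\Gamma)\ge4$. By Lemma 3 and Golod–Shafarevich, $d=r>d^2/4$, so $d<4$, a contradiction. $\square$

What remains is (b). Counting cannot prove finiteness; we need the actual group.

## 5. Five involutions generating $\mathrm{Gal}(k_\emptyset/\mathbb Q)$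

It is easier to work over $\mathbb Q$. The field $k_\emptyset$ is Galois over $\mathbb Q$; let $H=\mathrm{Gal}(k_\emptyset/\mathbb Q)$. It is pro-$2$ and contains $G_{k,\emptyset}$ with index $2$, so (b) says that $H$ is finite.

**Step 1.** This step finds generators. For each $i$ fix a prime of $k_\emptyset$ above $q_i$. Its inertia group in $H$ meets $G_{k,\emptyset}$ trivially, because $k_\emptyset/k$ is unramified, and it is nontrivial, because $q_i$ ramifies in $k$. So it has order $2$; write it as $\langle\tau_i\rangle$. All other rational primes are unramified in $k_\emptyset$. Since $\mathbb Q$ has no proper extension unramified at all finite primes, the conjugates of the $\tau_i$ generate $H$. They have the same images as the $\tau_i$ in $H/\Phi(H)$, so by Burnside's basis theorem $\tau_0,\dots,\tau_4$ generate $H$. (All subgroups are taken closed, and generation is topological.) Hence $\dim H/\Phi(H)\le5$. As $M\subseteq k_\emptyset$ and $\mathrm{Gal}(M/\mathbb Q)\cong C_2^5$, we get $H/\Phi(H)=\mathrm{Gal}(M/\mathbb Q)$. The image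 of $\tau_i$ generates inertia at $q_i$ in $M$: it moves $\sqrt{-q_i}$ and fixes $\sqrt{-q_j}$ for $j\ne i$. So the images of the $\tau_i$ form a basis. Put $P=\Phi(H)$.

**Step 2.** This step finds relations. The group $\langle\tau_i\rangle$ is normal of order $2$, hence central, in the decomposition group, so a Frobenius lift $\sigma_i$ commutes with $\tau_i$. Replacing $\sigma_i$ by $\sigma_i\tau_i$ if necessary, we may assume that $\sigma_i$ fixes $\sqrt{-q_i}$. For $j\ne i$ it multiplies $\sqrt{-q_j}$ by $\left(\frac{-q_j}{q_i}\right)$, which by (R) is $-1$ exactly for $j=i+1,i+2$. Therefore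
$$\tau_i^2=1,\qquad[\tau_i,\sigma_i]=1,\qquad\sigma_i=\tau_{i+1}\tau_{i+2}c_i,\quad c_i\in P.\tag{2}$$
Conventions: $[x,y]=xyx^{-1}y^{-1}$ and ${}^ax=\tau_ax\tau_a$.

The sensible first attempt is to deduce from (2) alone that $H$ is finite. This cannot work. Let $a,b$ be the two standard involutions generating the infinite pro-$2$ dihedral group $\mathbb Z_2\rtimes C_2$. Put $\tau_0=a$, $\tau_1=\tau_2=b$, $\tau_3=\tau_4=1$. All the relations $\tau_i^2=1$ and $[\tau_i,\tau_{i+1}\tau_{i+2}]=1$ hold: for $i=0$ because $\tau_1\tau_2=b^2=1$, for $i=1$ because $\tau_2\tau_3=b$ commutes with $b$, for $i=2$ because $\tau_3\tau_4=1$, and for $i=3,4$ because $\tau_i=1$. So the pro-$2$ group with generators $\tau_0,\dots,\tau_4$ and relations (2) with all $c_i=1$ is infinite. Something must be used that excludes such quotients, and it is visible what: in the dihedral group the open subgroup $\mathbb Z_2$ has infinite abelianization, while in $H$ class field theory makes the abelianization of every open subgroup of $P$ finite. So the plan is to show that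 an infinite $H$ would be a small $2$-adic Lie group, and then to confront (2) with this finiteness.

## 6. The Zassenhaus Lie algebra of $H$

We write [DDMS] for Dixon–du Sautoy–Mann–Segal, *Analytic pro-$p$ groups*, 2nd ed.

**Definition.** The Zassenhaus filtration of $H$ (for the prime $2$) is $D_1=H$, $D_n=D_{\lceil n/2\rceil}^2\prod_{i+j=n}[D_i,D_j]$.

The following facts are in [DDMS, Ch. 11]. We have $D_2=\Phi(H)=P$; the $D_n$ are open and normal, $\bigcap D_n=1$, $[D_m,D_n]\le D_{m+n}$, and $x\in D_n$ implies $x^2\in D_{2n}$. With $L_n=D_n/D_{n+1}$, commutators and squares make $L=\bigoplus L_n$ a restricted Lie algebra over $\mathbb F_2$: it has a bracket $L_m\times L_n\to L_{m+n}$ and a map $x\mapsto x^{[2]}$ from $L_n$ to $L_{2n}$, with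
$$(x+y)^{[2]}=x^{[2]}+y^{[2]}+[x,y],\qquad[x^{[2]},y]=[x,[x,y]].$$

**Example.** Let $H$ be replaced by the infinite pro-$2$ dihedral group $\langle a,b\rangle$, and put $\rho=ab$, so $a\rho a=\rho^{-1}$. Then $D_2=\langle\rho^2\rangle$. Claim: $D_n=\langle\rho^{2^s}\rangle$ whenever $2^{s-1}<n\le2^s$, $s\ge1$. For $n\ge3$ use induction. By induction $D_{\lceil n/2\rceil}^2=\langle\rho^{2^s}\rangle$. The commutators $[D_i,D_j]$ with $i,j\ge2$ vanish, and $[D_1,D_{n-1}]$ is generated by the square of the generator of $D_{n-1}$, so it lies in $\langle\rho^{2^s}\rangle$. Thus $L_1$ has basis the classes $t_a,t_b$, with $t_a^{[2]}=t_b^{[2]}=0$; $L_2$ is spanned by $f=[t_a,t_b]$, the class of $\rho^2=[a,b]$; $L_{2^r}$ is spanned by $f^{[2^{r-1}]}$; and all other $L_n$ vanish. We shall see a very similar picture for our $H$.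

From the definition, for $n\ge2$ the space $L_n$ is spanned by the $[L_i,L_j]$ with $i+j=n$ and, if $n$ is even, the squares of elements of $L_{n/2}$; for odd $n$ the squares of elements of $D_{(n+1)/2}$ lie in $D_{n+1}$. So $L$ is generated by $L_1$. An element that commutes with $L_1$ is central, because the set of elements commuting with it is closed under $[\,,]$ and, by $[y^{[2]},x]=[y,[y,x]]$, under $[2]$.

Let $t_i\in L_1$ be the class of $\tau_i$. Then $t_i^{[2]}=0$, so $[[x,t_i],t_i]=0$ for all $x$.

**Degree 2.** The goal is a spanning set of size five. By (2), $[t_i,t_{i+1}+t_{i+2}]=0$, so $[t_i,t_{i+1}]=[t_i,t_{i+2}]=:f_i$. Every pair of indices has the form $\{i,i+1\}$ or $\{i,i+2\}$. The squares of elements of $L_1$ are sums of brackets $[t_i,t_j]$, since $t_i^{[2]}=0$. Hence $L_2$ is spanned by $f_0,\dots,f_4$.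

**Degree 3.** The goal is $\dim L_3\le1$. The space $L_3$ is spanned by the $[f_i,t_a]$. For $a=i,i+1,i+2$ these vanish, since $f_i=[t_i,t_{i+1}]=[t_i,t_{i+2}]$. The Jacobi identity for $t_{i-1},t_i,t_{i+1}$ reads
$$[f_{i-1},t_{i+1}]+[f_i,t_{i-1}]+[f_{i-1},t_i]=0,$$
where we used $[t_{i+1},t_{i-1}]=f_{i-1}$. The outer terms vanish, so $[f_i,t_{i-1}]=0$. The Jacobi identity for $t_i,t_{i+1},t_{i+3}$ reads
$$[f_i,t_{i+3}]+[f_{i+1},t_i]+[f_{i+3},t_{i+1}]=0,$$
where $[t_{i+1},t_{i+3}]=f_{i+1}$ and $[t_{i+3},t_i]=f_{i+3}$ because $i=(i+3)+2$. The middle term is $0$ by the previous identity, so $[f_i,t_{i+3}]=[f_{i+3},t_{i+6}]$. As $3$ generates $\mathbb Z/5$, all $[f_i,t_{i+3}]$ equal one element $z$, and $L_3=\mathbb F_2z$.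

**Degrees at least 4.** The goal is to show that only iterated squares survive. First, $[z,t_a]=[[f_{a-3},t_a],t_a]=0$, so $z$ is central. Then $[f_i,[t_j,t_{j+1}]]=[[f_i,t_j],t_{j+1}]+[t_j,[f_i,t_{j+1}]]=0$, since $[f_i,t_j]\in\mathbb F_2z$; so $[L_2,L_2]=0$. Also $[f_i^{[2]},t_a]=[f_i,[f_i,t_a]]\in[f_i,\mathbb F_2z]=0$, so $f_i^{[2]}$ is central. Thus $L_4$ is spanned by the $f_i^{[2]}$ and central. Now let $n\ge5$ and assume that $L_3,\dots,L_{n-1}$ are central. If $i+j=n$, one of $i,j$ is at least $3$, so $[L_i,L_j]=0$. Hence $L_n$ is spanned by squares of $L_{n/2}$, is zero for odd $n$, and is central since $[x^{[2]},y]=[x,[x,y]]=0$ for $x\in L_{n/2}$, $n/2\ge3$. The map $[2]$ is additive on each $L_n$, $n\ge2$, because $[L_n,L_n]=0$. So $L_{2^r}$ ($r\ge2$) is spanned by the $f_i^{[2^{r-1}]}$, $L_{3\cdot2^r}$ ($r\ge0$) is spanned by $z^{[2^r]}$, and all other $L_n$ with $n\ge3$ are $0$. Consequently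
$$[D_m,D_n]\le D_{m+n+1}\ \ (m+n\ge4),\qquad D_5=D_6,\quad D_7=D_8,\quad D_9=D_{12},\quad D_{13}=D_{16}.\tag{3}$$

## 7. Involutions of a $\mathbb Z_2$-lattice and the precision modulo 4

Before the main computation we fix its target. Put
$$F_i=[\tau_i,\tau_{i+1}]=(\tau_i\tau_{i+1})^2,\qquad G_i=[\tau_i,\tau_{i+2}]=(\tau_i\tau_{i+2})^2 .$$
Both have class $f_i$ in $L_2$, and directly from the definition
$${}^iF_i={}^{i+1}F_i=F_i^{-1},\qquad{}^iG_i={}^{i+2}G_i=G_i^{-1}.$$
Section 6 suggests that, if $H$ is infinite, then deep in the filtration it looks like a $\mathbb Z_2$-lattice $\Lambda$ spanned by the five elements $\varphi_i=F_i^{2^{r-1}}$, with one filtration step $D_{2^r}\supset D_{2^{r+1}}$ corresponding to $\Lambda\supset2\Lambda$. Each $\tau_a$ acts on $\Lambda$ as an involution $T_a$, and we want to know the multiplicity of its eigenvalue $-1$. The inclusion $[D_{2^r},H]\le D_{2^r+1}$ only says $T_a\equiv1\pmod2$, which carries no information: both $1$ and $-1$ are $\equiv1\pmod 2$. But if $T_a$ is known modulo $4$, then $(1-T_a)/2$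 is known modulo $2$. It is an idempotent, so its rank modulo $2$ is its rank, which is the multiplicity of $-1$. So the conjugates ${}^a(F_i^{2^{r-1}})$ are needed two filtration steps further down.

For $F_i$ itself we shall find that $\tau_i,\tau_{i+1},\tau_{i+2}$ invert it and $\tau_{i+4}$ centralizes it, up to small errors, while $\tau_{i+3}$ multiplies it by an element $z_i$ of class $z$. To make the errors small enough we need $z^{[2]}=0$, $D_5=D_8$, and $z_i^2\in D_{16}$. The next section does this.

## 8. Commutators in $H$ modulo $D_{16}$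

Let $V=D_5=D_6$. By (3), $[P,P]\le V$ and $[D_3,H]\le V$, and squares of elements of $D_3$ lie in $D_6=V$. So $P/V$ is abelian, and $D_3/V$ is elementary abelian and central in $H/V$. Also $[P,H]\le D_3$.

**Step 1: ${}^{i+2}F_i=F_i^{-1}s_i$ with $s_i\in V$.** This shows that $\tau_{i+2}$ also nearly inverts $F_i$; the input is $[\tau_i,\sigma_i]=1$. Let $v_i=[\tau_i,c_i]\in D_3$. Expanding $[\tau_i,\tau_{i+1}\tau_{i+2}c_i]=1$ twice by $[x,yw]=[x,y]\,y[x,w]y^{-1}$ gives
$$F_i\cdot{}^{i+1}G_i\cdot(\tau_{i+1}\tau_{i+2})v_i(\tau_{i+1}\tau_{i+2})^{-1}=1.$$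
Conjugate by $\tau_{i+1}$: $F_i^{-1}G_iw_i=1$ with $w_i={}^{i+2}v_i$, so $F_i=G_iw_i$. Then
$${}^{i+2}F_i={}^{i+2}G_i\cdot{}^{i+2}w_i=G_i^{-1}v_i=w_iF_i^{-1}v_i\equiv F_i^{-1}v_i^2\equiv F_i^{-1}\pmod V,$$
because $w_i\equiv v_i$ mod $V$ and $D_3/V$ is central of exponent $2$. Note also that $G_i\in F_iD_3$.

**Step 2: ${}^{i-1}F_i\in F_iV$.** This treats $\tau_{i+4}=\tau_{i-1}$; the input is that $\tau_{i-1}$ commutes with $\sigma_{i-1}^2$. Let $x=\tau_i\tau_{i+1}$ and $c=c_{i-1}$, so $\sigma_{i-1}=xc$ and $x^2=F_i$. Then $\sigma_{i-1}^2=x^2(x^{-1}cx)c$. Write $x^{-1}cx=ce$ with $e=[c^{-1},x^{-1}]\in D_3$. So $\sigma_{i-1}^2=F_i\,cec\equiv F_i\,c^2e\pmod V$. As $c^2\in D_4$, $c^2e\in D_3$ is central mod $V$. Conjugation by $\tau_{i-1}$ fixes $\sigma_{i-1}^2$ and, mod $V$, also $c^2e$; hence it fixes $F_i$ mod $V$.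

**Step 3: the elements $z_i$ agree modulo $V$.** This treats the remaining index $i+3$. Let $z_i=F_i^{-1}\cdot{}^{i+3}F_i=[F_i^{-1},\tau_{i+3}]\in D_3$; its class in $L_3$ is $z$. Since $\tau_{i+3}^2=1$, ${}^{i+3}z_i=({}^{i+3}F_i)^{-1}F_i=z_i^{-1}$. We claim $z_i\equiv z_j\pmod V$ for all $i,j$. In $H/V$ we have $\gamma_3\le D_3/V$ and $\gamma_4=1$, so the Hall–Witt identity becomes the Jacobi identity in $\gamma_3$:
$$[[\tau_i,\tau_{i+1}],\tau_{i+3}]\,[[\tau_{i+1},\tau_{i+3}],\tau_i]\,[[\tau_{i+3},\tau_i],\tau_{i+1}]\equiv1\pmod V.$$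
The first factor is $[F_i,\tau_{i+3}]=F_i(F_iz_i)^{-1}\equiv z_i^{-1}\equiv z_i$. The second is $[G_{i+1},\tau_i]\equiv[F_{i+1},\tau_i]$, because $G_{i+1}\in F_{i+1}D_3$ and $D_3$ is central mod $V$; by Step 2 it is $\equiv1$. The third is $[G_{i+3},\tau_{i+1}]\equiv[F_{i+3},\tau_{i+6}]\equiv z_{i+3}$ in the same way. So $z_iz_{i+3}\equiv1$, that is $z_i\equiv z_{i+3}$ as the exponent is $2$, and $3$ generates $\mathbb Z/5$.

Now let $W=V^2[V,H]$. Then $V/W$ is elementary abelian and central in $H/W$. We push everything from $V$ down to $W$.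

**Step 4: ${}^az_i\equiv z_i^{-1}\pmod W$ for all $a,i$.** This says how every $\tau_a$ acts on the error terms. By Step 3 write $z_i=z_{a-3}v$ with $v\in V$. Since ${}^az_{a-3}=z_{a-3}^{-1}$ and $v$ is central mod $W$ with $v^2\in W$, we get ${}^az_i\equiv z_{a-3}^{-1}v\equiv z_i^{-1}$.

**Step 5: $[P,P]\le W$.** This makes $P/W$ abelian, so that powers of products can be computed later. As $[P,P]\le V$ and $V/W$ is central of exponent $2$, commutators define a bilinear alternating map $b:P\times P\to V/W$, written multiplicatively. It is trivial when one argument lies in $V$ or is a square, and $b({}^ax,{}^ay)=b(x,y)$ because $V/W$ is central in $H/W$. By Section 6, $P=\langle F_0,\dots,F_4\rangle D_3$, $D_3=\langle z_0\rangle D_4$, and $D_4=\langle F_0^2,\dots,F_4^2\rangle V$. So it is enough to evaluate $b$ on $z_0$ and the $F_i$.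

First, $b(z_0,F_m)=1$ for all $m$. Take $j\ne m$ and $a=j+3$. Then ${}^aF_j=F_jz_j$. Since $a\ne m+3$, we have ${}^aF_m\in F_m^{\pm1}V$, by Step 1 (if $a=m+2$), Step 2 (if $a=m+4$), or exact inversion (if $a=m,m+1$). Invariance gives
$$b(F_j,F_m)=b(F_jz_j,F_m^{\pm1})=b(F_jz_j,F_m)=b(F_j,F_m)\,b(z_j,F_m),$$
where the sign does not matter because the values have exponent $2$. So $b(z_j,F_m)=1$, and $z_j\equiv z_0$ mod $V$. With $b(z_0,z_0)=1$ it follows that $D_3/W$ is central in $P/W$.

Second, $b(F_i,F_{i+1})=1$. Modulo $W$, by Step 1,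
$${}^{i+1}({}^{i+2}F_i)={}^{i+1}(F_i^{-1}s_i)=F_is_i,\qquad{}^{i+2}({}^{i+1}F_i)={}^{i+2}(F_i^{-1})=(F_i^{-1}s_i)^{-1}=F_is_i .$$
So $\tau_{i+1}\tau_{i+2}$ and $\tau_{i+2}\tau_{i+1}$ conjugate $F_i$ to the same element mod $W$, and $F_{i+1}=(\tau_{i+2}\tau_{i+1})^{-1}(\tau_{i+1}\tau_{i+2})$ centralizes $F_i$ mod $W$.

Third, $b(F_i,F_{i+2})=1$. Modulo $W$,
$${}^{i+3}({}^{i+2}F_i)={}^{i+3}(F_i^{-1}s_i)=(F_iz_i)^{-1}s_i=z_i^{-1}F_i^{-1}s_i,$$
and, by Steps 1 and 4, ${}^{i+2}({}^{i+3}F_i)={}^{i+2}(F_iz_i)=F_i^{-1}s_iz_i^{-1}$. These agree because $z_i$ is central in $P/W$. So $F_{i+2}=(\tau_{i+3}\tau_{i+2})^{-1}(\tau_{i+2}\tau_{i+3})$ centralizes $F_i$ mod $W$.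

All pairs of indices are covered, so $b$ is trivial.

**Step 6: $z_i^2\in W$ for all $i$.** This bounds the square of the error term. Put $X=F_{i+2}$. Then ${}^{i+1}X=Xh$ with $h\in V$ by Step 2, and ${}^iX=Xz_{i+2}$ since $i=(i+2)+3$. Modulo $W$, using Step 4,
$${}^i({}^{i+1}X)={}^i(Xh)=Xz_{i+2}h,\qquad{}^{i+1}({}^iX)={}^{i+1}(Xz_{i+2})=Xh\,z_{i+2}^{-1}.$$
With $A=\tau_i\tau_{i+1}$ these are $AXA^{-1}$ and $A^{-1}XA$. They are conjugate by $A^2=F_i\in P$, hence equal in the abelian group $P/W$. So $z_{i+2}^2\in W$.

**Step 7: $z^{[2]}=0$, and errors land in $D_8$ and $D_{16}$.** This collects the gain. Since $V=D_6$, we have $W=D_6^2[D_6,H]\le D_7$. So $z_0^2\in D_7$; but the class of $z_0^2$ in $L_6$ is $z^{[2]}$, so $z^{[2]}=0$. Thus $L_{3\cdot2^r}=0$ for $r\ge1$, and $L_n=0$ for every $n\ge5$ that is not a power of $2$. In particular $V=D_5=D_8$ and $D_9=D_{16}$. Hence now $W=D_8^2[D_8,H]\le D_9=D_{16}$. Altogether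
$$[P,P]\le D_{16},\qquad z_i^2\in D_{16},\qquad{}^aF_i\in F_i^{\chi_i(a)}D_8\ \ (a\ne i+3),\qquad{}^{i+3}F_i=F_iz_i,\tag{4}$$
where $\chi_i(a)=-1$ for $a\in\{i,i+1,i+2\}$ and $\chi_i(a)=+1$ for $a\in\{i+3,i+4\}$.

## 9. Uniform subgroups and the lattice $\Lambda$

For $r\ge2$ let $U_r=D_{2^r}$.

**Step 1.** This step describes the $U_r$. By Section 8, Step 7, $D_{2^r+1}=U_{r+1}$, so $U_r/U_{r+1}=L_{2^r}$ is spanned by the classes of the $F_i^{2^{r-1}}$. Therefore $U_r=\langle F_0^{2^{r-1}},\dots,F_4^{2^{r-1}}\rangle U_{r+1}$. Applying this to $U_{r+1},U_{r+2},\dots$, whose generators are powers of those of $U_r$, we get $U_r=\langle F_0^{2^{r-1}},\dots,F_4^{2^{r-1}}\rangle U_m$ for all $m>r$. Since the $U_m$ are open with trivial intersection, $U_r$ is topologically generated by $F_0^{2^{r-1}},\dots,F_4^{2^{r-1}}$. Moreover $[U_r,H]\le U_{r+1}$, $U_r^2\le U_{r+1}$, and by (3) $[U_r,U_r]\le D_{2^{r+1}+1}=U_{r+2}$. Since $[2]$ is additive on $L_{2^r}$, squaring induces homomorphisms $U_r/U_{r+1}\to U_{r+1}/U_{r+2}$, and they are surjective.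

**Step 2.** This step controls powers of products. We claim
$$y\in P,\ w\in U_m,\ m\ge2,\ n\ge0\ \Longrightarrow\ (yw)^{2^n}\in y^{2^n}U_{m+n}.\tag{5}$$
Indeed $(yw)^2=y^2(y^{-1}wy)w\in y^2w^2U_{m+1}=y^2U_{m+1}$; iterate with $y^2,y^4,\dots$.

**Step 3.** This step gives the action two steps deep:
$${}^a\bigl(F_i^{2^{r-1}}\bigr)\in F_i^{\chi_i(a)2^{r-1}}U_{r+2}\qquad\text{for all }a,i\text{ and }r\ge2.\tag{6}$$
For $a\ne i+3$, (4) gives ${}^aF_i=F_i^{\chi_i(a)}w$ with $w\in D_8=U_3$; apply (5) with $m=3$, $n=r-1$. For $a=i+3$, (4) gives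
$$(F_iz_i)^2=F_i^2(F_i^{-1}z_iF_i)z_i\in F_i^2z_i^2[P,P]\subseteq F_i^2D_{16}=F_i^2U_4 .$$
Then (5) with $y=F_i^2$, $m=4$, $n=r-2$ gives $(F_iz_i)^{2^{r-1}}\in F_i^{2^{r-1}}U_{r+2}$.

From here on suppose that $H$ is infinite; we look for a contradiction.

**Definition.** Let $U$ be a finitely generated pro-$2$ group with lower $2$-series $P_1(U)=U$, $P_{n+1}(U)=P_n(U)^2[P_n(U),U]$. It is powerful if $[U,U]\le U^4$, and uniform of dimension $D$ if it is powerful and all factors $P_n(U)/P_{n+1}(U)$ have the same order $2^D$.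

**Step 4.** This step finds a uniform subgroup. By Step 1 the dimensions of $U_r/U_{r+1}$ are non-increasing in $r$ and at most $5$. They are never $0$: otherwise $U_r=U_{r+1}=\cdots=1$ for some $r$, and $H$ would be finite. So from some $r\ge2$ on they equal a constant $D$ with $1\le D\le5$. Fix such an $r$ and put $U=U_r$. The group $U^4$ contains the generators $F_i^{2^{r+1}}$ of $U_{r+2}\ge[U,U]$, so $U$ is powerful. Next, $P_{n+1}(U)=U_{r+n}$ by induction: $U_{r+n}^2[U_{r+n},U]\le U_{r+n+1}$, and $U_{r+n}^2$ contains the generators $F_i^{2^{r+n}}$ of $U_{r+n+1}$. All factors have order $2^D$, so $U$ is uniform of dimension $D$.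

By [DDMS, Ch. 4], the following holds for uniform $U$. The map $g\mapsto g^{2^n}$ is a bijection $U\to U_{r+n}$. With
$$x+y=\lim_n\,(x^{2^n}y^{2^n})^{2^{-n}}$$
and the associated bracket, the set $U$ becomes a $\mathbb Z_2$-Lie algebra $\Lambda\cong\mathbb Z_2^D$ with $2^nx=x^{2^n}$, $2^n\Lambda=U_{r+n}$, and $-x=x^{-1}$. Automorphisms of the group $U$ are automorphisms of $\Lambda$.

**Example.** In the infinite pro-$2$ dihedral group of Section 6, $U=\langle\rho^4\rangle\cong\mathbb Z_2$ is uniform of dimension $1$, the addition is the group law, the bracket is $0$, and conjugation by $a$ or $b$ is $-1$.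

**Step 5.** This step compares additive and multiplicative cosets: $x+2^m\Lambda=xU_{r+m}$ for $x\in U$, $m\ge0$. By (5), $g\mapsto g^{2^n}$ induces a map $U/U_{r+m}\to U_{r+n}/U_{r+n+m}$. It is surjective between finite sets of equal size $2^{Dm}$, hence bijective. For $y\in U_{r+m}$ we have $x^{2^n}y^{2^n}\in x^{2^n}U_{r+m+n}$, so its $2^n$-th root lies in $xU_{r+m}$. This set is closed, so $x+y\in xU_{r+m}$. Thus $x+2^m\Lambda\subseteq xU_{r+m}$. The same holds for every $x'\in xU_{r+m}$, so $xU_{r+m}$ is a union of additive cosets of $2^m\Lambda$. Both kinds of cosets number $2^{Dm}$, so it is exactly one.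

Likewise, power maps are homomorphisms on successive quotients by Step 1, so $x^{2^n}y^{2^n}\in(xy)^{2^n}U_{r+n+1}$; by the bijectivity just shown with $m=1$, the root lies in $xyU_{r+1}$, and $x+y\in xyU_{r+1}$. Thus $\Lambda/2\Lambda=U/U_{r+1}$ as groups.

**Step 6.** This step turns (6) into linear algebra. Let $\varphi_i=F_i^{2^{r-1}}\in\Lambda$. The $\varphi_i$ span $\Lambda/2\Lambda=U/U_{r+1}$, hence span $\Lambda$ by Nakayama's lemma. Let $T_a$ be conjugation by $\tau_a$ on $\Lambda$, so $T_a^2=1$. By (6) and Step 5 with $m=2$, $T_a\varphi_i\equiv\chi_i(a)\varphi_i\pmod{4\Lambda}$. In particular $T_a\equiv1\pmod2$, so $E_a:=(1-T_a)/2$ is an endomorphism of $\Lambda$. It is idempotent, as $(1-T_a)^2=2(1-T_a)$. And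
$$E_a\varphi_i\equiv\varepsilon_i(a)\varphi_i\pmod{2\Lambda},\qquad\varepsilon_i(a)=1\text{ if }a\in\{i,i+1,i+2\},\ \ 0\text{ otherwise}.\tag{7}$$

## 10. Even multiplicities against the number nine

Let $\mathfrak h=\Lambda\otimes\mathbb Q_2$, so $1\le\dim\mathfrak h\le5$.

**Step 1: $\mathfrak h$ is perfect.** This is where class field theory excludes dihedral-like groups. The group $U\le P\le G_{k,\emptyset}$ is open in $H$, so $U=\mathrm{Gal}(k_\emptyset/N)$ for a number field $N$, and $k_\emptyset/N$ is unramified. Hence $U^{ab}$ is a quotient of $Cl(N)$ and is finite. By Lazard's correspondence [DDMS, Thm 9.10], which matches uniform pro-$p$ groups $G$ with powerful $\mathbb Z_p$-Lie algebras via $G\mapsto L_G$, with inverse $L\mapsto L$ equipped with the Campbell–Hausdorff product, the group law of $U$ is given on $\Lambda$ by the convergent Campbell–Hausdorff series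
$$xy=x+y+\tfrac12[x,y]+\cdots .$$
All terms of degree at least $2$ lie in the closed subspace $[\mathfrak h,\mathfrak h]$, so $xy\equiv x+y$ modulo $[\mathfrak h,\mathfrak h]$. Thus $U\to\mathfrak h/[\mathfrak h,\mathfrak h]$ is a group homomorphism, and its image is a lattice in $\mathfrak h/[\mathfrak h,\mathfrak h]$. As $U^{ab}$ is finite, this lattice is $0$, and $\mathfrak h=[\mathfrak h,\mathfrak h]$.

**Step 2: a three-dimensional quotient.** This step produces a copy of $\mathfrak{sl}_2$, on which involutions are constrained. Since $\mathfrak h\ne0$ is perfect, it is not solvable, and $\mathfrak s=\mathfrak h/\mathrm{rad}(\mathfrak h)$ is nonzero semisimple of dimension at most $5$. The simple Lie algebras over $\overline{\mathbb Q}_2$ have dimensions $3,8,10,\dots$, so $\mathfrak s\otimes\overline{\mathbb Q}_2\cong\mathfrak{sl}_2$. Each $T_a$ preserves the radical and acts on $\mathfrak s$ by a Lie automorphism. Automorphisms of $\mathfrak{sl}_2$ over $\overline{\mathbb Q}_2$ are conjugations by elements of $SL_2(\overline{\mathbb Q}_2)$,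 which is a perfect group, so $\det(T_a|\mathfrak s)=1$. As $T_a^2=1$, this determinant is $(-1)^{n_a}$ with $n_a:=\dim\{x\in\mathfrak s:T_ax=-x\}$. Therefore $n_a$ is even for each $a$. (For instance, conjugation by $\mathrm{diag}(1,-1)$ fixes the diagonal line of $\mathfrak{sl}_2$ and negates the two off-diagonal ones: $n=2$.)

**Step 3: the count.** This step computes $\sum_an_a$ from (7). Let $\bar\Lambda$ be the image of $\Lambda$ in $\mathfrak s$, a lattice of rank $3$, and $\bar\varphi_i$ the image of $\varphi_i$. The idempotent $E_a$ acts on $\bar\Lambda$, with $\bar\Lambda=\operatorname{im}E_a\oplus\ker E_a$, and $\operatorname{im}E_a$ spans the $(-1)$-eigenspace of $T_a$ on $\mathfrak s$. So $n_a=\operatorname{rk}\operatorname{im}E_a$, and, because the sum is direct, this equals the rank of $E_a$ on $\bar\Lambda/2\bar\Lambda$. The latter space has dimension $3$ over $\mathbb F_2$ and is spanned by the five $\bar\varphi_i$. Choose $I\subset\mathbb Z/5$ with $|I|=3$ such that $\{\bar\varphi_i\}_{i\in I}$ gives a basis; the same $I$ serves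 for all $a$. By (7), every $E_a$ is diagonal in this basis, so $n_a=\#\{i\in I:\varepsilon_i(a)=1\}$ and
$$\sum_{a\in\mathbb Z/5}n_a=\sum_{i\in I}\#\{i,i+1,i+2\}=3\cdot3=9.\tag{8}$$
This is odd, while all $n_a$ are even. The contradiction shows that $H$, and so $G_{k,\emptyset}$, is finite. This proves Theorem 1(b). Together with (a), the answer to the question is no. $\square$

## 11. Infinitely many fields, and all sets $T$ of odd primes

It remains to prove Theorem 2(i). By Section 4 there are infinitely many choices of $(q_0,\dots,q_4)$ satisfying (R), and distinct sets of primes give distinct fields, because the $q_i$ are exactly the primes ramified in $k$. So there are infinitely many such $k$. Now fix one of them and let $T$ be a set of finite primes of $k$ not above $2$. If $T$ contains some $\mathfrak p$, then $G_{k,T}$ surjects onto $G_{k,\{\mathfrak p\}}$, which is infinite by Theorem 1(a). If $T=\emptyset$, then $G_{k,T}$ is finite by Theorem 1(b). $\square$
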